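\title{Every rational equivalence relation has a rational set of representatives}

\begin{abstract}
We prove that every rational equivalence relation on a finitely generated free monoid has a rational set of representatives of its classes. We first pass to a rational subset on which the classes are finite. We then annotate each word, letter by letter, with a finite amount of information about its remaining suffix, and choose in each class the word whose annotation is lexicographically least. The main lemma states that along the common prefix of the annotations of two equivalent words, the two heads of a two-tape automaton for the relation stay at bounded distance. A finite buffer then suffices to compare annotations.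
\end{abstract}

\section{Introduction}

An alphabet is a finite set, and $A^*$ is the free monoid over the alphabet $A$, with empty word $\varepsilon$. The \emph{rational} subsets of a monoid are those obtained from finite subsets by finitely many applications of union, product and star, where the star of a set is the submonoid it generates. By Kleene's theorem, the rational subsets of $A^*$ are the languages accepted by finite automata. A \emph{rational relation} on $A^*$ is a rational subset of the monoid $A^*\times A^*$, and a \emph{rational equivalence relation} is a rational relation that is an equivalence relation on $A^*$. A \emph{set of representatives} of an equivalence relation is a set that meets every class in exactly one element.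

A rational equivalence relation is a notion of ``sameness'' of words that a finite automaton with two tapes can confirm. A set of representatives selects a normal form in each class, and it is natural to ask whether the normal forms can be recognized by a device of the same strength.

\medskip
\noindent\textbf{Problem.} \emph{Does every rational equivalence relation on $A^*$, for every alphabet $A$, have a set of representatives that is a rational subset of $A^*$?}
\medskip

The two extremes are immediate. If there are finitely many classes, every set of representatives is finite, and if the relation is equality, $A^*$ itself works. Two substantial cases are known. Eilenberg's Cross Section Theorem states that for a morphism $\alpha:A^*\to B^*$ of finitely generated free monoids and a rational set $K\subseteq A^*$ there is a rational set $C\subseteq K$ with $\alpha(C)=\alpha(K)$ on which $\alpha$ is injective. With $K=A^*$ this answers the problem for the relation $\alpha(u)=\alpha(v)$. H.~Johnson showed that the answer is also positive for rational equivalence relations that are deterministic in the sense of Fischer and Rosenberg. The problem is posed in \cite{recent}, which records the general case as open. These cases suggest a positive answer. On the other hand, we shall see in Section~\ref{sec:least}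 that the two obvious recipes, taking the radix-least or the lexicographically least word of each class, both produce sets that are not rational, already for classes with two elements.

The answer is yes. It is the case $K=A^*$ of the following theorem, whose extra generality is what the proof itself uses.

\begin{theorem}\label{thm:main}
Let $R\subseteq A^*\times A^*$ be a rational relation that is an equivalence relation on a set $K\subseteq A^*$ (so $K$ is the domain of $R$, hence rational). Then there is a rational set $C\subseteq K$ containing exactly one element of every $R$-class.
\end{theorem}

The proof keeps the recipe ``take the least word of each class'' and changes the order. Section~\ref{sec:finite} reduces the theorem to relations with finite classes, where every total order has a least element in each class. Section~\ref{sec:annot} attaches to each position of a word the set of states from which the automaton for the relation can still accept the remaining suffix; the order will be the lexicographic order of these annotated words. Section~\ref{sec:delay} proves the bounded delay lemma, which is the heart of the paper, and Section~\ref{sec:compare} turns it into an automaton that compares equivalent words. Section~\ref{sec:cons} collects consequences.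

\section{Two-tape automata}\label{sec:aut}

A \emph{two-tape automaton} over an alphabet $A$ is a tuple $T=(Q,I,F,E)$, where $Q$ is a finite set of states, $I,F\subseteq Q$ are the initial and final states, and $E$ is a finite set of transitions, each labeled $(a,\varepsilon)$ or $(\varepsilon,a)$ with $a\in A$. A transition labeled $(a,\varepsilon)$ \emph{reads $a$ on tape $1$}, and one labeled $(\varepsilon,a)$ \emph{reads $a$ on tape $2$}. The label of a path is the product $(x,y)$ of the labels of its transitions; we call $x$ the \emph{input} and $y$ the \emph{output} of the path. An \emph{accepting run} is a path from $I$ to $F$, and $T$ \emph{accepts} the set of labels of its accepting runs. The automaton is \emph{trim} if every state lies on an accepting run; deleting the other states does not change the accepted relation.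

We use the following standard facts.
\begin{itemize}
\item[(F1)] A relation is rational if and only if it is accepted by a two-tape automaton. (The pairs $(a,\varepsilon)$ and $(\varepsilon,a)$ generate $A^*\times A^*$; treat them as letters and apply Kleene's theorem.)
\item[(F2)] If $R$ is a rational relation and $L,L'$ are rational languages, then $R\cap(L\times L')$ is rational. (Run finite automata for $L$ and $L'$ along the two tapes.)
\item[(F3)] The projections of a rational relation to either tape are rational languages. The image of a rational language under a morphism of free monoids, and the image of a rational relation under morphisms applied to its tapes, are rational.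
\item[(F4)] The rational subsets of $A^*$ form a Boolean algebra. A rational language $L$ has only finitely many residuals $u^{-1}L=\{w: uw\in L\}$.
\end{itemize}

Every transition reads exactly one letter. This has two consequences that we use constantly. First, if a path has input $x_1x_2$, it can be cut at one of its states into a path with input $x_1$ followed by a path with input $x_2$. Second, record at each moment of a run the \emph{point} $(i,j)$, where $i$ and $j$ are the numbers of letters read so far on tapes $1$ and $2$. The points start at $(0,0)$, and at each step exactly one coordinate increases by $1$. The number $|i-j|$ is the \emph{delay} at the point.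

For a word $x$ and $0\le i\le j\le |x|$, we write $x(i,j]$ for the factor of $x$ at positions $i+1,\dots,j$.

\section{Why the least word of each class does not work}\label{sec:least}

Fix a total order $<$ on $A^*$ for which every class of $R$ has a least element. The set of these least elements is the complement of the projection to tape $1$ of $\{(u,v)\in R: v<u\}$. By (F3) and (F4) it is rational as soon as this last relation is. But (F2) allows intersection only with products $L\times L'$, and for the usual orders the set of least elements can fail to be rational.

Given an order on the letters, $u$ is \emph{lexicographically} smaller than $v$ if $u$ is a proper prefix of $v$ or if $u$ has the smaller letter at the first position where the two words differ. In the \emph{radix} order shorter words come first and words of equal length are compared lexicographically. In both examples below $A=\{a<b<c<d\}$, and $R$ is the union of the identity $\{(x,x):x\in A\}^*$, a rational relation $P$, and its inverse $P^{-1}$. In both, $P$ is the graph of an injective partial map from words ending in $c$ to words ending in $d$. Hence $R$ is a rational equivalence relation on $A^*$ whose classes have at most two elements.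

\begin{example}[radix order]\label{ex:radix}
Let $P=(a,aa)^*(bb,b)^*(c,d)=\{(a^ib^{2j}c,\,a^{2i}b^jd): i,j\ge0\}$, and let $C$ be the set of radix-least elements of the classes. The two words of a pair have lengths $i+2j+1$ and $2i+j+1$, so $a^ib^{2j}c$ lies in $C$ if $j<i$ and not if $j>i$. For $i'\ge i+2$ the word $b^{2(i+1)}c$ lies in $(a^{i'})^{-1}C$ but not in $(a^i)^{-1}C$. So $C$ has infinitely many residuals and is not rational.
\end{example}

\begin{example}[lexicographic order]\label{ex:lex}
Let $P=(\varepsilon,b)\{(a,a),(b,ab)\}^*(c,d)$. It consists of the pairs $(wc,g(w)d)$ with $w\in\{a,b\}^*$, where
\[
g(a^{n_1}b\cdots a^{n_r}b\,a^{n})=b\,a^{n_1+1}b\cdots a^{n_r+1}b\,a^{n}.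
\]
Let $C$ be the set of lexicographically least elements of the classes. Put $t_0=\varepsilon$ and $t_{k+1}=t_ka^kb$, so $t_3=b\,ab\,aab$; then $g(t_k)=t_{k+1}$. The partner of $u=t_ka^nbc$ is $t_ka^kb\,a^{n+1}bd$. If $n>k$, then $u$ has the letter $a$ at the first difference and $u\in C$. If $n<k$, then $u$ has the letter $b$ there and $u\notin C$. For $k'\ge k+2$ the word $a^{k+1}bc$ lies in $t_k^{-1}C$ but not in $t_{k'}^{-1}C$, so $C$ is not rational.
\end{example}

Example~\ref{ex:lex} shows the obstacle. To compare two words lexicographically, an automaton must match equal positions of the two tapes. The natural automaton for $P$ has read $t_k$ on tape $2$ when it has read $t_{k-1}$ on tape $1$, so its delay is $k$ while it is still inside the common prefix $t_k$ of the two words. If the delay inside common prefixes were bounded, the automaton could store the unmatched letters in its state.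

Both examples have an obvious rational set of representatives: remove from $A^*$ the projection of $P$ to tape $2$. This choice decides between two equivalent words by their last letters. The proof makes such look-ahead available to the lexicographic order, by writing at each position a finite summary of what is still to come.

\section{Reduction to finite classes}\label{sec:finite}

The lexicographic order is not a well order when $|A|\ge2$, since $b>ab>aab>\cdots$, so an infinite class need not have a least element. We first discard, in a rational way, enough words to make the classes finite without emptying any of them.

\begin{lemma}\label{lem:finite}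
Let $R$ and $K$ be as in Theorem~\ref{thm:main}. There is a rational set $K_0\subseteq K$ whose intersection with every $R$-class is finite and nonempty.
\end{lemma}

\begin{proof}
If $K=\emptyset$ take $K_0=\emptyset$. Otherwise let $T_R$ be an automaton accepting $R$, with $n\ge1$ states and transition set $E$, and let $E_1\subseteq E$ be the set of transitions that read on tape $1$. The accepting runs, viewed as words over the alphabet $E$, form a rational language, and so do those that lie in $E^*E_1^nE^*$, that is, contain $n$ consecutive transitions on tape $1$. Let $U$ be the set of inputs of the latter runs. It is the image of a rational language under the morphism $E^*\to A^*$ that sends each transition to its input, so $U$ is rational by (F3), and $K_0=K\setminus U$ is rational by (F4).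

Let $u\in U$, and take an accepting run with label $(u,v)$ containing $n$ consecutive transitions on tape $1$. These transitions pass through $n+1$ states, so they contain a cycle with label $(x,\varepsilon)$, $x\ne\varepsilon$. Write $u=\alpha x\beta$, where $\alpha$ is the input read before the cycle. Deleting the cycle gives $(\alpha\beta,v)\in R$, so $u$ and $\alpha\beta$ are both equivalent to $v$, and $u$ is not a shortest word of its class. Thus $K_0$ contains the shortest words of every class and meets every class.

Let $u,v\in K_0$ be equivalent. By symmetry $(v,u)\in R$. In an accepting run with label $(v,u)$, the $|u|$ transitions on tape $2$ separate the transitions on tape $1$ into $|u|+1$ blocks, and each block has at most $n-1$ transitions because $v\notin U$. Hence $|v|\le(n-1)(|u|+1)$, and $u$ is equivalent to only finitely many words of $K_0$.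
\end{proof}

By (F2) the relation $R_0=R\cap(K_0\times K_0)$ is rational. It is an equivalence relation on $K_0$, and its classes are the finite nonempty sets $\kappa\cap K_0$ with $\kappa$ an $R$-class. The rest of the proof concerns only this situation.

\medskip
\noindent\textbf{Standing assumption for Sections \ref{sec:finite}--\ref{sec:compare}.} \emph{$R_0$ is a rational relation that is an equivalence relation with finite classes on a nonempty set $K_0\subseteq A^*$, and $u\sim v$ means $(u,v)\in R_0$. The automaton $T=(Q,I,F,E)$ is trim and accepts $R_0$, and $N=\max(2,|Q|)$.}
\medskip

Finiteness of the classes enters the main lemma through the following estimate: neither tape can wait long for the other.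

\begin{lemma}\label{lem:linear}
Every path of $T$ with input $x$ and output $y$ satisfies
\begin{equation}\label{eq:linear}
|y|\le N(|x|+1),\qquad |x|\le N(|y|+1).
\end{equation}
\end{lemma}

\begin{proof}
Suppose $T$ has a cycle labeled $(\varepsilon,z)$ with $z\ne\varepsilon$. Since $T$ is trim, some accepting run passes through a state of the cycle, and inserting the cycle there $k$ times, for $k=0,1,2,\dots$, gives infinitely many words equivalent to the input of the run. In the same way a cycle labeled $(z,\varepsilon)$ with $z\ne\varepsilon$ gives infinitely many words equivalent to the output. Both contradict finiteness of the classes. A sequence of $|Q|$ consecutive transitions on one tape would contain such a cycle, so at most $|Q|-1$ consecutive transitions of a path are on the same tape. The $|x|$ transitions on tape $1$ separate those on tape $2$ into $|x|+1$ blocks of size at most $|Q|-1\le N$, which gives the first inequality; exchanging the tapes gives the second.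
\end{proof}

For $u\in K_0$ let $\ell(u)$ be the minimal length of a word equivalent to $u$. This number has two descriptions, and the main lemma plays one against the other.
\begin{itemize}
\item[(L1)] $\ell(u)=\ell(v)$ whenever $u\sim v$, since $u$ and $v$ have the same class.
\item[(L2)] A word $u$ lies in $K_0$ if and only if it is the input of an accepting run of $T$, and then $\ell(u)$ is the minimal output length of such a run, since the outputs of these runs are exactly the words equivalent to $u$.
\end{itemize}
By (L2) and \eqref{eq:linear}, $\ell(u)\ge |u|/N-1$: a long word cannot be equivalent to a very short one.

\section{Futures, annotations and types}\label{sec:annot}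

\subsection*{The annotation}
The \emph{future} of a word $w\in A^*$ is the set
\[
\rho(w)=\{q\in Q:\ \text{there is a path from } q \text{ to } F \text{ with input } w\}.
\]
Let $B=A\times 2^Q$. The \emph{annotation} of $u=a_1\cdots a_m$ is the word
\[
\hat u=b_1\cdots b_m\in B^*,\qquad b_i=\bigl(a_i,\rho(a_{i+1}\cdots a_m)\bigr).
\]
Let $\pi:B^*\to A^*$ be the morphism that keeps first components. Then $|\hat u|=|u|$ and $\pi(\hat u)=u$, so $u\mapsto\hat u$ is injective.

\begin{lemma}\label{lem:annot}
The language $L=\{\hat u:u\in A^*\}$ is rational.
\end{lemma}

\begin{proof}
For $a\in A$ and $Y\subseteq Q$ let $\Phi(a,Y)$ be the set of states $q$ for which there are a path $q\to q_1$ with input $\varepsilon$ and a transition $q_1\to q_2$ labeled $(a,\varepsilon)$ with $q_2\in Y$. Splitting a path with input $aw$ at its first transition on tape $1$ shows that $\rho(aw)=\Phi(a,\rho(w))$. By induction from the right, a nonempty word $(a_1,Y_1)\cdots(a_m,Y_m)$ lies in $L$ if and only if $Y_m=\rho(\varepsilon)$ and $Y_i=\Phi(a_{i+1},Y_{i+1})$ for $1\le i<m$. These conditions restrict the last letter and forbid finitely many factors of length $2$, so they define a rational language; adding $\varepsilon$ gives $L$.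
\end{proof}

\begin{example}\label{ex:lexannot}
In Example~\ref{ex:lex}, let $T$ be a disjoint union of trim automata for the identity, for $P$ and for $P^{-1}$, where the automaton for $P$ has a state $f$ that carries two cycles labeled $(a,a)$ and $(b,ab)$ and from which one further path, labeled $(c,d)$, leads to the final state. Then $f\in\rho(w)$ if and only if $w\in\{a,b\}^*c$. For $u=wc$ and $v=g(w)d$ with $w\neq\varepsilon$, the state $f$ belongs to the second component of the first letter of $\hat u$ and not to that of $\hat v$. The annotations differ at the first position, and the long common prefix of $u$ and $v$ has disappeared.
\end{example}

Two suffixes with the same future can be exchanged, at a cost in $\ell$ that does not depend on what precedes them.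

\begin{lemma}\label{lem:future}
If $\rho(w)=\rho(w')$ and $Xw'\in K_0$, then $Xw\in K_0$ and
\[
\ell(Xw)\le\ell(Xw')+N(|w|+1).
\]
\end{lemma}

\begin{proof}
By (L2) there is an accepting run with input $Xw'$ and output length $\ell(Xw')$. Cut it at a state $\sigma$ into paths with inputs $X$ and $w'$. Then $\sigma\in\rho(w')=\rho(w)$, so the second path can be replaced by a path from $\sigma$ to $F$ with input $w$, whose output has length at most $N(|w|+1)$ by \eqref{eq:linear}. The new run is accepting, has input $Xw$, and has output length at most $\ell(Xw')+N(|w|+1)$. Now use (L2).
\end{proof}

\subsection*{The main idea in the smallest case}
An unbounded delay comes from cycles that read more on one tape than on the other. The simplest is a cycle labeled $(a,aa)$, which yields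
\[
a^nw\sim a^{2n}w'\qquad(n\ge1)
\]
for some words $w,w'$. This does occur: Example~\ref{ex:radix} has $a^nc\sim a^{2n}d$. It cannot occur with $w=w'$, because transitivity would give the infinite class $aw\sim a^2w\sim a^4w\sim\cdots$. The point is that it cannot occur with $\rho(w)=\rho(w')$ either. The chain of equivalences now breaks, since $a^{2n}w'$ and $a^{2n}w$ need not be equivalent, but it survives at the level of $\ell$. Put $\varphi(k)=\ell(a^{2^k}w')$ for $k\ge1$ and $c_0=N(|w|+1)$. By (L1) and Lemma~\ref{lem:future},
\[
\varphi(k+1)=\ell(a^{2^k}w)\le\varphi(k)+c_0 .
\]
Hence $\varphi(k)\le\varphi(1)+(k-1)c_0$, whereas $\varphi(k)\ge 2^k/N-1$ by \eqref{eq:linear}. This is a contradiction for large $k$.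

Agreement of two annotations at a position means precisely that the letters agree and the remaining suffixes have equal futures. So the computation says that a drift of one tape against the other is incompatible with agreement of the annotations, at least when the drift runs over powers of one letter.

\subsection*{Types}
In the computation above, the prefix $a^{2n}$ read on the faster tape is again one of the prefixes read on the slower tape. Over a general common prefix, the words produced by iterating a cycle on the two tapes are different, and we must transform one into the other by exchanging inner factors. The finite invariant that permits this is the \emph{type}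
\[
\tau(w)=\{(q,q')\in Q^2:\ \text{there is a path from } q \text{ to } q' \text{ with input } w\}.
\]
There are at most $2^{|Q|^2}$ types. Replacing a long factor by a much shorter factor of the same type lowers $\ell$.

\begin{lemma}\label{lem:type}
If $\tau(p)=\tau(z)$ and $\alpha z\beta\in K_0$, then $\alpha p\beta\in K_0$ and
\[
\ell(\alpha p\beta)\le\ell(\alpha z\beta)-\Delta,\qquad\text{where } \Delta=\frac{|z|}{N}-1-N(|p|+1).
\]
\end{lemma}

\begin{proof}
Take an accepting run with input $\alpha z\beta$ and output length $\ell(\alpha z\beta)$, and cut it into three paths with inputs $\alpha$, $z$, $\beta$. Let the middle path go from $q$ to $q'$. By the second inequality of \eqref{eq:linear}, its output has length at least $|z|/N-1$. Since $(q,q')\in\tau(z)=\tau(p)$, there is a path from $q$ to $q'$ with input $p$, and by the first inequality its output has length at most $N(|p|+1)$. Substituting it gives an accepting run with input $\alpha p\beta$ and output length at most $\ell(\alpha z\beta)-\Delta$. Now use (L2).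
\end{proof}

\section{The bounded delay lemma}\label{sec:delay}

At a point of a run inside the common prefix of the two words, the factor that one tape has read and the other has not is a \emph{window} whose length is the delay. If the delay becomes large, we look at the moments when it first reaches certain prescribed values and find two of them with the same state and with windows of the same type. The values must grow fast enough for two purposes: the two windows must be disjoint, and the later one must be so much longer that the gain $\Delta$ in Lemma~\ref{lem:type} is positive. Define
\[
\delta_1=1,\qquad \delta_{r+1}=N^2\delta_r+N^2+N+1,\qquad M=|Q|\cdot2^{|Q|^2}+1,\qquad D=\delta_M .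
\]
The sequence is strictly increasing, so for $r<r'$ we have $\delta_{r'}\ge N^2\delta_r+N^2+N+1$. This gives
\begin{equation}\label{eq:growth}
\delta_{r'}\ge N\delta_r+N,\qquad \frac{\delta_{r'}}{N}-1-N(\delta_r+1)\ge\frac1N\qquad(r<r').
\end{equation}

\begin{lemma}[bounded delay]\label{lem:delay}
Let $u\sim v$, let $h$ be the length of the longest common prefix of $\hat u$ and $\hat v$, and let $(i,j)$ be a point on an accepting run of $T$ with label $(u,v)$ such that $\max(i,j)\le h$. Then $|i-j|<D$.
\end{lemma}

\begin{proof}
Suppose $|i-j|\ge D$. Let $x$ be the common prefix of $u$ and $v$ of length $h$. Call the tape with the larger coordinate at $(i,j)$ \emph{leading} and the other one \emph{lagging}; these names stay fixed throughout the proof.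

\emph{Step 1: two points with the same state and the same type of window.} Along the run, the leading coordinate minus the lagging coordinate starts at $0$, changes by $\pm1$ at each step, and is at least $\delta_M$ at $(i,j)$. So for each $r\le M$ there is a first point $P_r$ at which this difference equals $\delta_r$; the points $P_1,\dots,P_M$ occur in this order, and none is later than $(i,j)$. Let $e_r$ be the lagging coordinate of $P_r$ and $e'_r=e_r+\delta_r$ the leading one. Coordinates never decrease, so $e'_r\le\max(i,j)\le h$, and the window $x(e_r,e'_r]$ is defined. A pair consisting of a state and a type takes at most $M-1$ values. Hence there are $r<r'$ such that the run is in the same state at $P_r$ and at $P_{r'}$ and $\tau(x(e_r,e'_r])=\tau(x(e_{r'},e'_{r'}])$. Write $e,e'$ for $e_r,e'_r$ and $f,f'$ for $e_{r'},e'_{r'}$.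

\emph{Step 2: the windows are disjoint, that is, $e'\le f$.} Between $P_r$ and $P_{r'}$ the lagging tape reads $m=f-e$ letters and the leading tape reads $f'-e'=m+\delta_{r'}-\delta_r$ letters. One of the inequalities \eqref{eq:linear}, according to which tape is leading, gives $m+\delta_{r'}-\delta_r\le N(m+1)$. With the first inequality of \eqref{eq:growth},
\[
(N-1)m\ \ge\ \delta_{r'}-\delta_r-N\ \ge\ (N-1)\delta_r .
\]
Since $N\ge2$, we get $m\ge\delta_r$, that is, $f\ge e+\delta_r=e'$.

\emph{Step 3: pumping.} By Step 2 we may put
\[
s=x(0,e],\qquad p=x(e,e'],\qquad y=x(e',f],\qquad z=x(f,f'].
\]
Then $|p|=\delta_r$, $|z|=\delta_{r'}$ and $\tau(p)=\tau(z)$. Both $u$ and $v$ begin with $spyz$. Let $spyzw$ be the one on the lagging tape and $spyzw'$ the one on the leading tape. Since $1\le f'\le h$, the annotations $\hat u$ and $\hat v$ have the same letter at position $f'=|spyz|$, and the second components of these letters give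
\[
\rho(w)=\rho(w').
\]
The part of the run between $P_r$ and $P_{r'}$ is a cycle. As Figure~\ref{fig:windows} shows, before, during and after the cycle the lagging tape reads $s$, $py$, $zw$, and the leading tape reads $sp$, $yz$, $w'$. Repeating the cycle $k$ times gives an accepting run, and, using the symmetry of $\sim$ if tape $1$ is the leading tape, we obtain
\begin{equation}\label{eq:pump}
s(py)^kzw\ \sim\ sp(yz)^kw'\qquad(k\ge1).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,1.6)--(10.5,1.6);
\draw (0,0)--(10.5,0);
\draw[line width=2pt] (2.5,1.6)--(8.5,1.6);
\draw[line width=2pt] (1.5,0)--(5,0);
\foreach \x in {0,1.5,2.5,5,8.5} {\draw (\x,1.48)--(\x,1.72); \draw (\x,-0.12)--(\x,0.12);}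
\draw[dashed] (1.5,0)--(2.5,1.6);
\draw[dashed] (5,0)--(8.5,1.6);
\node[left] at (0,1.6) {leading};
\node[left] at (0,0) {lagging};
\node at (0.75,1.9) {$s$}; \node at (2,1.9) {$p$}; \node at (3.75,1.9) {$y$}; \node at (6.75,1.9) {$z$}; \node at (9.5,1.9) {$w'$};
\node at (0.75,0.28) {$s$}; \node at (2.1,0.28) {$p$}; \node at (3.75,0.28) {$y$}; \node at (6.75,0.28) {$z$}; \node at (9.5,0.28) {$w$};
\node at (0,-0.4) {$0$}; \node at (1.5,-0.4) {$e$}; \node at (2.5,-0.4) {$e'$}; \node at (5,-0.4) {$f$}; \node at (8.5,-0.4) {$f'$};
\node at (1.6,0.9) {$P_r$}; \node at (6.3,0.95) {$P_{r'}$};
\end{tikzpicture}
\caption{Two equivalent words with common prefix $spyz$, one on each tape. Each dashed line joins the positions of the two heads at one moment of the run; the leading tape is ahead by the window $p$ at $P_r$ and by the window $z$ at $P_{r'}$. The state is the same at both moments, and the thick segments $py$ and $yz$ are read by the cycle between them.}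
\label{fig:windows}
\end{figure}

\emph{Step 4: comparing minimal lengths.} Let $X_k=sp(yp)^{k-1}yz$. The left side of \eqref{eq:pump} is $X_kw$. The right side becomes $X_kw'$ when the first $k-1$ displayed occurrences of $z$ are replaced by $p$. So the two sides differ in $k-1$ exchanges of $p$ for $z$, each of which changes $\ell$ by a definite amount, and in one exchange of suffixes, whose cost is independent of $k$. In detail, (L1) and \eqref{eq:pump} give
\[
\ell(X_kw)=\ell(sp(yz)^kw').
\]
Applying Lemma~\ref{lem:type} $k-1$ times, starting from $sp(yz)^kw'\in K_0$, gives $X_kw'\in K_0$ and
\[
\ell(X_kw')\le\ell(sp(yz)^kw')-(k-1)\Delta,
\]
where $\Delta=\delta_{r'}/N-1-N(\delta_r+1)\ge1/N$ by the second inequality of \eqref{eq:growth}. Lemma~\ref{lem:future} gives $\ell(X_kw)\le\ell(X_kw')+N(|w|+1)$. Combining the three relations,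
\[
\ell(X_kw)\ \ge\ \ell(X_kw')+(k-1)\Delta\ \ge\ \ell(X_kw)-N(|w|+1)+(k-1)\Delta .
\]
Thus $(k-1)\Delta\le N(|w|+1)$ for all $k\ge1$. This is impossible, because $\Delta>0$ and $w$ do not depend on $k$.
\end{proof}

\begin{remark}[the hypotheses are needed]\label{rem:hyp}
Example~\ref{ex:lex} shows that the lemma fails if $h$ is taken for $u,v$ instead of $\hat u,\hat v$; the annotation is used once, to obtain $\rho(w)=\rho(w')$.

Finiteness of the classes is used through \eqref{eq:linear}. Without it, take $A=\{a\}$ and the automaton with one state $q$, initial and final, and two loops $(a,\varepsilon)$ and $(\varepsilon,a)$. It accepts $A^*\times A^*$. For $u=v=a^n$ we have $h=n$, and some accepting run passes through the point $(n,0)$.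

Transitivity is used through (L1). Without it, take $A=\{a\}$ and the disjoint union of three cycles, each based at a state that is initial and final, whose successive transitions read on the tapes $1,2$, on the tapes $1,2,2$, and on the tapes $1,1,2$. This trim automaton accepts the reflexive and symmetric relation formed by the pairs $(a^n,a^n)$, $(a^n,a^{2n})$, $(a^{2n},a^n)$, and it satisfies \eqref{eq:linear}. All states of the first two cycles lie in $\rho(a^m)$ for every $m\ge0$. In the third cycle, the middle state, between the two transitions on tape $1$, lies in $\rho(a^m)$ exactly when $m$ is odd, and the other two states exactly when $m$ is even. So $\rho(a^m)$ depends only on the parity of $m$, and for even $n$ the annotation of $a^n$ is a prefix of that of $a^{2n}$, which gives $h=n$. The run with label $(a^n,a^{2n})$ in the second cycle passes through the point $(n/2,n)$, of delay $n/2$.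
\end{remark}

\section{Comparing annotations}\label{sec:compare}

Let $\#$ be a new letter and $B_\#=B\cup\{\#\}$. Fix a total order on $B_\#$ in which $\#$ is the smallest letter. Define $u\prec v$ if $\hat u\#$ is lexicographically smaller than $\hat v\#$. Since $u\mapsto\hat u\#$ is injective, $\prec$ is a strict total order on $A^*$. The end marker removes a case distinction: for $u\ne v$ neither of $\hat u\#$ and $\hat v\#$ is a prefix of the other, because $\#$ occurs only as last letter. So if $h$ is the length of the longest common prefix of $\hat u$ and $\hat v$, both marked words have a letter at position $h+1$, these two letters differ, and they decide the order.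

\begin{proposition}\label{prop:order}
The relation $S=\{(u,v): u\sim v,\ v\prec u\}$ is rational.
\end{proposition}

\begin{proof}
We show that $\widehat S=\{(\hat u\#,\hat v\#):(u,v)\in S\}$ is rational. Then $S$ is its image under the morphism that extends $\pi$ by $\#\mapsto\varepsilon$, applied to both tapes, and (F3) concludes.

\emph{Lifting $T$.} Replace each transition of $T$ that reads a letter $a$ by the transitions with the same ends that read $(a,Y)$, for all $Y\subseteq Q$, on the same tape. Add two states $g_1,g_2$, a transition labeled $(\#,\varepsilon)$ from each state of $F$ to $g_1$, and a transition labeled $(\varepsilon,\#)$ from $g_1$ to $g_2$; let $g_2$ be the only final state. The resulting automaton $T'$ accepts the pairs $(x\#,y\#)$ with $x,y\in B^*$ and $\pi(x)\sim\pi(y)$. An accepting run of $T'$ without its last two steps projects to an accepting run of $T$ for $(\pi(x),\pi(y))$ with the same points.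

\emph{The comparing automaton.} We build an automaton $\mathcal M$ that simulates $T'$, keeps the current window in a buffer of length at most $D$, and guesses the position of the first difference. Its states are of three kinds, where $q$ is a state of $T'$, $t\in\{1,2\}$, $\beta\in B^*$ with $|\beta|\le D$, and $c\in B_\#$.
\begin{itemize}
\item Phase 1 states $(q,t,\beta)$: for some $\alpha$, tape $t$ has read $\alpha\beta$ and the other tape has read $\alpha$.
\item Phase 2 states $(q,t,\beta,c)$: tape $t$ has read the letter $c$ at the guessed position, and the other tape has still to read $\beta$ before reaching that position.
\item Phase 3 states $q$: the comparison is finished.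
\end{itemize}
The initial states are $(q,1,\varepsilon)$ with $q\in I$, and the only final state is the phase 3 state $g_2$. Each transition $q\to q'$ of $T'$ reading a letter $b$ on tape $t'$ gives the following transitions of $\mathcal M$, all with the same label.
\begin{itemize}
\item[(a)] If $t'=t$ or $\beta=\varepsilon$: $(q,t,\beta)\to(q',t',\beta b)$, provided $b\in B$ and $|\beta b|\le D$.
\item[(b)] If $t'=t$ or $\beta=\varepsilon$: $(q,t,\beta)\to(q',t',\beta,b)$.
\item[(c)] If $t'\ne t$ and $\beta=b\beta'$: $(q,t,\beta)\to(q',t,\beta')$ and $(q,t,\beta,c)\to(q',t,\beta',c)$.
\item[(d)] If $t'=t$: $(q,t,\beta,c)\to(q',t,\beta,c)$.
\item[(e)] If $t'\ne t$: $(q,t,\varepsilon,c)\to q'$, provided $b<c$ when $t=1$ and $c<b$ when $t=2$.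
\item[(f)] $q\to q'$.
\end{itemize}
Let $S_{\mathcal M}$ be the relation accepted by $\mathcal M$. We claim that $\widehat S=S_{\mathcal M}\cap(L\#\times L\#)$, which is rational by Lemma~\ref{lem:annot} and (F2).

\emph{Every pair on the right is in $\widehat S$.} Such a pair is accepted by $T'$ and has the form $(\hat u\#,\hat v\#)$; since $\pi(\hat u)=u$ and $\pi(\hat v)=v$, we have $u\sim v$. Rules (a) and (c) preserve the stated meaning of phase 1 states. An accepting run of $\mathcal M$ uses (b) once and later (e) once. When it uses (b), one tape $t$ has read $\alpha\beta$ and now reads $c$, while the other has read $\alpha$. By (c) and (e), the other tape then reads $\beta$ and a letter $b$. So the word on tape $t$ begins with $\alpha\beta c$, the other begins with $\alpha\beta b$, and the condition in (e) says that of the letters $b$ and $c$ the one on tape $2$ is smaller. Hence $v\prec u$.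

\emph{Every pair of $\widehat S$ is accepted by $\mathcal M$.} Let $u\sim v$ and $v\prec u$, let $h$ be the length of the longest common prefix of $\hat u$ and $\hat v$, and take an accepting run of $T'$ with label $(\hat u\#,\hat v\#)$. Consider the first transition that reads a letter at position $h+1$ of its tape. All points up to the start of this transition satisfy $\max(i,j)\le h$. The marker $\#$ sits at positions $|u|+1$ and $|v|+1$, both at least $h+1$, so it has not been read, and these points are points of the underlying accepting run of $T$ with label $(u,v)$. Lemma~\ref{lem:delay} gives $|i-j|<D$ at each of them. The letters read so far lie in the common prefix, so the word read on one tape is a prefix of the word read on the other, and the unmatched part has length $|i-j|$. Therefore $\mathcal M$ can follow the run in phase 1 by (a) and (c). The transition under consideration is made by a tape at position $h=\max(i,j)$, which is tape $t$ unless $\beta=\varepsilon$; so (b) applies, and $c$ is the letter at position $h+1$ of that tape. The other tape then reads its letters up to position $h$, which form $\beta$, so (c) and (d) apply. It next reads its letter at position $h+1$, which exists and satisfies the condition in (e) because $v\prec u$. From there $\mathcal M$ follows the run by (f) and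 ends in $g_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $K=\emptyset$, take $C=\emptyset$. Otherwise let $K_0$ be given by Lemma~\ref{lem:finite} and let $R_0=R\cap(K_0\times K_0)$, which satisfies the standing assumption. The projection to tape $1$ of the relation $S$ of Proposition~\ref{prop:order} is the set $W$ of words $u\in K_0$ for which some $v\sim u$ has $v\prec u$. It is rational by (F3), and $C=K_0\setminus W$ is rational by (F4). Every $R_0$-class is finite and nonempty and $\prec$ is a strict total order, so $C$ contains exactly one element of each $R_0$-class, its $\prec$-least element. The $R_0$-classes are the sets $\kappa\cap K_0$ with $\kappa$ an $R$-class, all of them nonempty, and $C\subseteq K_0$. Hence $C$ contains exactly one element of every $R$-class.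
\end{proof}

\section{Consequences}\label{sec:cons}

A \emph{rational function} $A^*\to A^*$ is a map whose graph is a rational relation, and its \emph{kernel} is the relation $\{(u,v):f(u)=f(v)\}$. We use the theorem of Elgot and Mezei: rational relations between finitely generated free monoids are closed under composition.

\begin{corollary}\label{cor:cons}
Let $R$ be a rational equivalence relation on $A^*$.
\begin{enumerate}
\item If $K\subseteq A^*$ is rational, there is a rational set $C\subseteq K$ containing exactly one element of each class that meets $K$.
\item $R$ is the kernel of a rational function $f:A^*\to A^*$ such that $(f(u),u)\in R$ for all $u$ and $f\circ f=f$. Conversely, the kernel of any rational function $A^*\to A^*$ is a rational equivalence relation.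
\item There are pairwise disjoint rational sets $C_1,C_2,\dots$ such that $C_j$ contains exactly one element of each class with at least $j$ elements and no element of the other classes.
\item If all classes are finite, there is a rational relation $S\subseteq R$ that restricts to a strict linear order on every class.
\item From an automaton for $R$, an automaton for a set of representatives can be computed.
\end{enumerate}
\end{corollary}

\begin{proof}
(1) The relation $R\cap(K\times K)$ is rational by (F2) and is an equivalence relation on $K$ whose classes are the nonempty sets $\kappa\cap K$, with $\kappa$ an $R$-class. Apply Theorem~\ref{thm:main}.

(2) Let $C$ be a rational set of representatives of $R$. The relation $R\cap(A^*\times C)$ is rational by (F2), and it is the graph of the map $f$ that sends $u$ to the representative of its class. Then $f(u)$ is equivalent to $u$, two words are equivalent exactly when they have the same representative, and $f$ fixes every element of $C$, so $f\circ f=f$. Conversely, the kernel of a map $f$ is an equivalence relation, and it is the composition of the graph of $f$ with its inverse. If the graph is rational, so is its inverse (exchange the tapes), and the composition is rational by the theorem of Elgot and Mezei.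

(3) Put $K_1=A^*$. Given a rational set $K_j$, let $C_j\subseteq K_j$ be given by (1) and put $K_{j+1}=K_j\setminus C_j$, which is rational. The sets $C_j$ are pairwise disjoint, since $C_{j'}\subseteq K_{j+1}$ for $j'>j$. Each step removes one element from every class that is still met. By induction, $K_j$ is obtained from $A^*$ by removing $\min(j-1,|\kappa|)$ elements from each class $\kappa$, so $K_j$ meets $\kappa$ if and only if $|\kappa|\ge j$. This is the claimed property of $C_j$.

(4) The standing assumption holds with $K_0=A^*$ and $R_0=R$. The relation $S$ of Proposition~\ref{prop:order} is rational, is contained in $R$, and on each class is the reverse of the strict total order $\prec$.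

(5) Each step of the construction is effective. Automata for $U$, $K_0$ and $R_0$ come from products, images under morphisms and complementation of finite automata. Trimming, the set $\rho(\varepsilon)$ and the map $\Phi$ of Lemma~\ref{lem:annot} are computed by reachability in a finite graph, which gives an automaton for $L$. The number $D$ is given by a recursion in $|Q|$, the automata $T'$ and $\mathcal M$ are explicit, and $C$ is obtained from $\mathcal M$ by the product with automata for $L\#$, a morphism, a projection and a complement.
\end{proof}

\begin{thebibliography}{9}

\bibitem{recent}
\emph{Recent Results in the Theory of Rational Sets},
\texttt{http://www-igm.univ-mlv.fr/\%7Eberstel/Articles/1986AvecSaka.pdf}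

\end{thebibliography}
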